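
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Smallest certificates for $k$-arc-strong tournaments:\\ degrees are not enough}


\begin{abstract}
A certificate for a $k$-arc-strong tournament $T$ is a spanning $k$-arc-strong subdigraph of $T$. Every certificate has at least $\delta_{\ge k}(T)$ arcs, where $\delta_{\ge k}(T)$ is the minimum number of arcs in a spanning subdigraph with all in- and out-degrees at least $k$. Bang-Jensen, Huang and Yeo conjectured that some certificate always attains this bound. We disprove the conjecture for every $k\ge 5$: for all $n\ge 5k+5$ there is a $k$-arc-strong tournament on $n$ vertices all of whose certificates have at least $\delta_{\ge k}(T)+1$ arcs. For infinitely many $n$ the tournament can be chosen so that the smallest certificate has exactly this size. The conjecture does hold for $k=1$, and for every $k$ when $n\le 4k+1$.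
\end{abstract}

\section{The question and the answer}

Let $D=(V,A)$ be a digraph with at least two vertices. Its \emph{arc-strong connectivity} $\lambda(D)$ is the minimum number of arcs whose removal leaves a digraph that is not strongly connected, and $D$ is \emph{$k$-arc-strong} if $\lambda(D)\ge k$. Throughout, $k\ge1$ is an integer, every tournament has at least two vertices, and $n$ denotes the number of vertices. For $S\subseteq V$ we write $d_D^+(S)$ and $d_D^-(S)$ for the numbers of arcs leaving and entering $S$, and $d_D^{\pm}(v)=d_D^{\pm}(\{v\})$ for a vertex $v$. A digraph fails to be strong exactly when no arc leaves some nonempty proper subset of its vertices. Hence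
\[
D \text{ is $k$-arc-strong}\quad\Longleftrightarrow\quad d_D^+(S)\ge k\ \text{ for all }\ \emptyset\ne S\subsetneq V .
\]

If $D$ is $k$-arc-strong, a \emph{certificate} for this is a spanning subdigraph $D'=(V,A')$, $A'\subseteq A$, that is itself $k$-arc-strong. How few arcs can a certificate have? The cut condition for the sets $\{v\}$ and $V\setminus\{v\}$ says that every vertex of a certificate has out-degree and in-degree at least $k$. So if $\delta_{\ge k}(D)$ denotes the minimum number of arcs in a spanning subdigraph of $D$ in which all in- and out-degrees are at least $k$, then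
\begin{equation}\label{eq:trivial}
\text{every certificate for $D$ has at least }\delta_{\ge k}(D)\text{ arcs.}
\end{equation}
This bound takes into account only the cuts that separate a single vertex from the rest.

For tournaments there is some reason to hope for equality. If $k=1$, a strong tournament has a Hamiltonian cycle, which is a certificate with $n=\delta_{\ge1}(T)$ arcs. For general $k$, in a subdigraph of a tournament with all in- and out-degrees at least $k$, every cut with at most $2k$ vertices on one side automatically satisfies the cut condition (Lemma~\ref{lem:small} below). So only cuts with more than $2k$ vertices on both sides can be violated. The following conjecture, due to Bang-Jensen, Huang and Yeo, is posed in \cite{BJ}.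

\begin{conjecture}
For every $k$-arc-strong tournament $T$, the number of arcs in a smallest certificate for $T$ being $k$-arc-strong is exactly $\delta_{\ge k}(T)$.
\end{conjecture}

We show that it is false for every $k\ge5$.

\begin{theorem}\label{thm:main}
Let $k\ge5$ and $n\ge5k+5$. There is a $k$-arc-strong tournament $T$ on $n$ vertices with
\[
\delta_{\ge k}(T)=kn+\frac{k(k-3)}2
\]
such that every certificate for $T$ being $k$-arc-strong has at least $\delta_{\ge k}(T)+1$ arcs.
\end{theorem}

\begin{theorem}\label{thm:exact}
For every $k\ge5$ and infinitely many $n$, the tournament in Theorem~\ref{thm:main} can be chosen so that the smallest certificate has exactly $\delta_{\ge k}(T)+1$ arcs.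
\end{theorem}

\begin{proposition}\label{prop:positive}
The conjecture holds for $k=1$. It also holds for every $k$ when $T$ has $n\le4k+1$ vertices; there, every spanning subdigraph of $T$ with all in- and out-degrees at least $k$ is itself a certificate.
\end{proposition}

The arguments below do not settle the cases $2\le k\le4$, nor the range $4k+2\le n\le5k+4$ for $k\ge5$.

\medskip
The idea is short. We build $T$ with a cut consisting of exactly $k$ arcs, so that every certificate must contain all of them. One of these arcs, $xy$, is useless for meeting the degree conditions economically: a double count gives a lower bound on the number of arcs of a subdigraph with all in- and out-degrees at least $k$, and if the subdigraph contains $xy$, the bound increases by at least one. The work lies in making the double count tight, that is, in finding a subdigraph that avoids $xy$ and attains the bound.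

Section~\ref{sec:tools} contains the lemma on small sets, the proof of Proposition~\ref{prop:positive}, and the double count. Section~\ref{sec:example} works out the case $k=5$, $n=30$ by hand. Sections~\ref{sec:construction}--\ref{sec:upper} give the general construction and prove Theorem~\ref{thm:main}, and Section~\ref{sec:exact} proves Theorem~\ref{thm:exact}.

\section{Two tools}\label{sec:tools}

An \emph{oriented graph} is a digraph without loops, parallel arcs or $2$-cycles; every subdigraph of a tournament is one.

\begin{lemma}[Small sets]\label{lem:small}
Let $F$ be an oriented graph with all out-degrees (resp.\ in-degrees) at least $k$. If $1\le|S|\le2k$, then $d_F^+(S)\ge k$ (resp.\ $d_F^-(S)\ge k$).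
\end{lemma}

\begin{proof}
Let $s=|S|$. The vertices of $S$ are tails of at least $ks$ arcs, of which at most $\binom s2$ stay inside $S$. So $d_F^+(S)\ge ks-\binom s2$, and $ks-\binom s2-k=(s-1)\left(k-\frac s2\right)\ge0$. For in-degrees, reverse all arcs.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
Let $k=1$. Clearly $\delta_{\ge1}(T)\ge n$. A strong tournament on at least two vertices has at least three, and by Camion's theorem it has a Hamiltonian cycle. This cycle is a certificate with $n$ arcs, so by \eqref{eq:trivial} the two minima are both $n$.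

Let $n\le4k+1$, let $D'$ be a spanning subdigraph of $T$ with all in- and out-degrees at least $k$, and let $\emptyset\ne S\subsetneq V$. Then $|S|\le2k$ or $|V\setminus S|\le2k$. Lemma~\ref{lem:small} gives $d_{D'}^+(S)\ge k$ directly in the first case, and $d_{D'}^+(S)=d_{D'}^-(V\setminus S)\ge k$ in the second. So $D'$ is a certificate, and together with \eqref{eq:trivial} the two minima coincide.
\end{proof}

The second tool bounds the number of arcs from below. Summing all out-degrees shows that a subdigraph with out-degrees at least $k$ has at least $kn$ arcs. To do better, we select some \emph{demands}: ``$u$ needs out-degree at least $k$'' for $u$ in a set $P$, and ``$v$ needs in-degree at least $k$'' for $v$ in a set $Q$. An arc $uv$ contributes to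
\[
c(uv)=[u\in P]+[v\in Q]\in\{0,1,2\}
\]
of them, where $[\,\cdot\,]$ is $1$ for a true statement and $0$ for a false one. Arcs with $c=2$ are bargains, and arcs with $c=0$ are waste.

\begin{lemma}[Counting demands]\label{lem:count}
Let $D=(V,A)$ be a digraph, let $P,Q\subseteq V$, and let $m_2$ be the number of arcs of $D$ with $c=2$. Let $F$ be a spanning subdigraph of $D$ with all in- and out-degrees at least $k$, and let $z$ be the number of arcs of $F$ with $c=0$. Then
\[
|A(F)|\ \ge\ k\bigl(|P|+|Q|\bigr)-m_2+z .
\]
Equality holds if and only if $F$ contains all arcs of $D$ with $c=2$, every $u\in P$ has out-degree exactly $k$ in $F$, and every $v\in Q$ has in-degree exactly $k$ in $F$.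
\end{lemma}

\begin{proof}
Let $m_2(F)\le m_2$ be the number of arcs of $F$ with $c=2$. Then
\[
k(|P|+|Q|)\ \le\ \sum_{u\in P}d_F^+(u)+\sum_{v\in Q}d_F^-(v)=\sum_{e\in A(F)}c(e)=|A(F)|-z+m_2(F)\ \le\ |A(F)|-z+m_2 .
\]
The first inequality is an equality exactly when the degrees in question all equal $k$, and the last exactly when $m_2(F)=m_2$.
\end{proof}

The choice $P=V$, $Q=\emptyset$ returns the bound $kn$, but then every arc has $c=1$ and nothing is waste. We need a choice for which some arc $xy$ has $c(xy)=0$, that is, $x\notin P$ and $y\notin Q$, and for which the bound is nevertheless attained.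

\section{The smallest case of Theorem~\ref{thm:main}: $k=5$, $n=30$}\label{sec:example}

Let $B$ and $C$ be copies of $\mathbb Z_{11}$, let $L=\{\ell_1,\ell_2,\ell_3\}$ and $R=\{r_1,r_2,r_3\}$ be directed triangles, and add two vertices $x$ and $y$. In $B$ put $i\to i+j$, and in $C$ put $i\to i-j$, for all $i$ and $1\le j\le5$; this makes $B$ and $C$ tournaments. Split the $30$ vertices into
\[
Y=B\cup L\cup\{y\}\qquad\text{and}\qquad X=\{x\}\cup R\cup C .
\]
Inside $Y$ all arcs between different parts go $B\to L\to y\to B$, and inside $X$ they go $x\to R\to C\to x$. Between the two halves all arcs go from $Y$ to $X$, except for five arcs from $X$ to $Y$: the arc $xy$, the arcs from $x$ to $1,2\in B$, and the arcs from $1,2\in C$ to $y$ (Figure~\ref{fig:T} with $a=b=3$). This tournament is $5$-arc-strong; Proposition~\ref{prop:strong} proves it in general.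

\emph{Every certificate contains $xy$,} because only five arcs leave $X$.

\emph{The arc $xy$ is waste.} Let $P=L\cup R\cup C$ and $Q=L\cup R\cup B$. These sets impose $17+17=34$ demands of $5$ arcs each. Which arcs serve two demands? The arcs between $C$ and $Q$ all go into $C$, and the arcs between $B$ and $P$ all go out of $B$. So $c=2$ only for the $15$ arcs inside $L\cup R$, and Lemma~\ref{lem:count} gives
\[
|A(F)|\ \ge\ 34\cdot5-15+z=155+z
\]
for every spanning subdigraph $F$ with all in- and out-degrees at least $5$. Since $c(xy)=0$, every certificate has at least $156$ arcs.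

\emph{But $155$ arcs suffice for the degrees.} Take the following arcs.
\begin{itemize}
\item All arcs inside $B$ except $0\to1$, $1\to2$, \dots, $6\to7$, and all arcs inside $C$ except $1\to0$, $2\to1$, \dots, $7\to6$. This gives $48+48$ arcs.
\item The $15$ arcs inside $L\cup R$, the $3$ arcs $L\to y$ and the $3$ arcs $x\to R$.
\item The arcs from $x$ to $1,2\in B$ and from $y$ to $3,\dots,7\in B$; the arcs from $1,2\in C$ to $y$ and from $3,\dots,7\in C$ to $x$. This gives $7+7$ arcs.
\item Twelve arcs from $B$ to $L$: to $\ell_1$ from $0,1,2,3$, to $\ell_2$ from $4,5,6,7$, to $\ell_3$ from $8,9,10,0$. Twelve arcs from $R$ to $C$: from $r_1$ to $0,1,2,3$, from $r_2$ to $4,5,6,7$, from $r_3$ to $8,9,10,0$.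
\end{itemize}
The total is $96+21+14+24=155$. The vertices $1,\dots,7\in B$ have lost one in-arc each and get it back from $x$ or $y$; the vertices $0,\dots,6\in B$ have lost one out-arc each and get it back toward $L$. Each $\ell\in L$ has in-degree $1+4$ and out-degree $1+3+1$ (to $L$, $R$ and $y$). The vertex $y$ has in-degree $3+2$ and out-degree $5$. The vertices of $C$, $R$ and $x$ are in the same situation with all arcs reversed. So all in- and out-degrees are at least $5$, and $\delta_{\ge5}(T)=155$, whereas every certificate has at least $156$ arcs.

What makes this work is that $x$ reaches out-degree $k$ without $xy$, using only arcs into $Q$, while $y$ reaches in-degree $k$ without $xy$, using only arcs from $P$. The general construction keeps this and lets $|L|=a$ and $|R|=b$ vary subject to $a+b=k+1$.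

\section{The construction}\label{sec:construction}

The two large parts, $B$ and $C$, will be tournaments that are $k$-arc-strong by themselves.

\begin{lemma}\label{lem:circ}
Let $N\ge2k+1$ and let $B$ be a tournament on $\mathbb Z_N$ containing all arcs $i\to i+j$ with $1\le j\le k$. Then $B$ is $k$-arc-strong. Such tournaments exist.
\end{lemma}

\begin{proof}
For existence, take all arcs $i\to i+j$ with $1\le j<N/2$ and, for even $N$, orient the pairs $\{i,i+N/2\}$ arbitrarily; note that $k<N/2$.

Let $\emptyset\ne S\subsetneq\mathbb Z_N$. All out-degrees are at least $k$, so if $|S|\le2k$, Lemma~\ref{lem:small} applies. Let $|S|>2k$ and suppose that fewer than $k$ arcs leave $S$. Let $S_0\subseteq S$ be the set of their tails, so $|S_0|\le k-1$, and delete $S_0$. Both $S\setminus S_0$ and $\mathbb Z_N\setminus S$ are nonempty. Hence, going around $\mathbb Z_N$ in the direction $i\mapsto i+1$, some remaining $u\in S$ is followed by a next remaining vertex $v\notin S$. Only deleted vertices lie between them, at most $k-1$ in number, so $v=u+j$ with $1\le j\le k$. Then $u\to v$ leaves $S$ although $u\notin S_0$, a contradiction.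
\end{proof}

Let $k\ge5$ and fix integers $a,b\ge3$ with $a+b=k+1$, for instance $a=3$ and $b=k-2$. Then $a,b\le k-2$. The vertex set of $T$ is the disjoint union of $B,L,R,C,\{x\},\{y\}$, where
\begin{itemize}
\item $B$ is a tournament on $\mathbb Z_{|B|}$ containing all $i\to i+j$, $1\le j\le k$, and $C$ is a tournament on $\mathbb Z_{|C|}$ containing all $i\to i-j$, $1\le j\le k$, with $|B|,|C|\ge2k+1$;
\item $L$ is a tournament on $a$ vertices with all out-degrees at most $a-2$, and $R$ is a tournament on $b$ vertices with all in-degrees at most $b-2$ (any strong tournaments will do; they exist because $a,b\ge3$).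
\end{itemize}
The relabeling $i\mapsto-i$ turns $C$ into a tournament as in Lemma~\ref{lem:circ}, so $B$ and $C$ are both $k$-arc-strong. For sets $U,W$ we write $U\to W$ if all arcs between $U$ and $W$ go from $U$ to $W$. Put
\[
Y=B\cup L\cup\{y\},\quad X=\{x\}\cup R\cup C,\quad B_x=\{1,\dots,a-1\}\subset B,\quad C_y=\{1,\dots,b-1\}\subset C .
\]
The remaining arcs of $T$ are as follows (Figure~\ref{fig:T}).
\begin{itemize}
\item Inside $Y$: $B\to L$, $L\to y$, $y\to B$. Inside $X$: $x\to R$, $R\to C$, $C\to x$.
\item From $X$ to $Y$ there are only the arc $xy$, the arcs from $x$ to $B_x$, and the arcs from $C_y$ to $y$. All other arcs between $X$ and $Y$ go from $Y$ to $X$.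
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small}]
\draw[rounded corners, gray] (-0.8,-0.3) rectangle (3.1,3.8);
\draw[rounded corners, gray] (5.3,-0.3) rectangle (9.2,3.8);
\node[gray] at (-0.4,0.1) {$Y$};
\node[gray] at (8.8,0.1) {$X$};
\node[draw,circle,minimum size=7mm] (L) at (0,3) {$L$};
\node[draw,circle,minimum size=5mm,inner sep=1pt] (y) at (2.5,3) {$y$};
\node[draw,circle,minimum size=10mm] (B) at (1.2,0.7) {$B$};
\node[draw,circle,minimum size=5mm,inner sep=1pt] (x) at (5.9,3) {$x$};
\node[draw,circle,minimum size=7mm] (R) at (8.4,3) {$R$};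
\node[draw,circle,minimum size=10mm] (C) at (7.2,0.7) {$C$};
\draw[->] (B) -- (L);
\draw[->] (L) -- (y);
\draw[->] (y) -- (B);
\draw[->] (x) -- (R);
\draw[->] (R) -- (C);
\draw[->] (C) -- (x);
\draw[->,dashed] (x) -- node[above] {$xy$} (y);
\draw[->,dashed] (x) -- node[below,pos=0.72] {$a-1$} (B);
\draw[->,dashed] (C) -- node[below,pos=0.28] {$b-1$} (y);
\draw[->,very thick] (3.1,0) -- node[below] {all other arcs} (5.3,0);
\end{tikzpicture}
\caption{The tournament $T$. The parts $L,R,B,C$ have $a$, $b$, at least $2k+1$ and at least $2k+1$ vertices, where $a+b=k+1$. A solid arrow between two parts stands for all arcs between them. The dashed arrows are the only arcs from $X$ to $Y$: the arc $xy$, the $a-1$ arcs from $x$ to $B_x\subset B$, and the $b-1$ arcs from $C_y\subset C$ to $y$, which are $k$ arcs in total. All other arcs between the two halves go from $Y$ to $X$.}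
\label{fig:T}
\end{figure}

Here $n=|B|+|C|+k+3$. Since $|B|$ and $|C|$ may be any integers that are at least $2k+1$, every $n\ge5k+5$ occurs. The condition $a+b=k+1$ makes the cut from $X$ to $Y$ tight:
\begin{equation}\label{eq:cut}
d_T^+(X)=1+(a-1)+(b-1)=k .
\end{equation}
It also gives $x$ exactly $b+(a-1)=k$ out-arcs other than $xy$, and $y$ exactly $a+(b-1)=k$ in-arcs other than $xy$, so
\begin{equation}\label{eq:xy}
d_T^+(x)=d_T^-(y)=k+1 .
\end{equation}

\paragraph{Duality.} Reverse all arcs of $T$ and exchange the names $B\leftrightarrow C$, $L\leftrightarrow R$, $x\leftrightarrow y$, $a\leftrightarrow b$, $B_x\leftrightarrow C_y$. The result is again a tournament of the kind just described. Indeed, $B\to L\to y\to B$ becomes $x\to R\to C\to x$ and conversely. The halves $X$ and $Y$ are exchanged, so arcs from $X$ to $Y$ again go from $X$ to $Y$: the arc $xy$ keeps its name, and the arcs $x\to B_x$ become $C_y\to y$ and conversely. The arcs $i\to i+j$ of $B$ become the arcs $i\to i-j$ of $C$. The out-degree condition on $L$ becomes the in-degree condition on $R$. We call this operation \emph{duality}. It exchanges out-degrees and in-degrees,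 and since our statements concern all tournaments of this kind, it suffices to check one of two statements that are dual to each other.

\begin{proposition}\label{prop:strong}
$T$ is $k$-arc-strong.
\end{proposition}

\begin{proof}
Let $\emptyset\ne S\subsetneq V$. If $S$ \emph{splits} $B$, that is, if $\emptyset\ne S\cap B\ne B$, then Lemma~\ref{lem:circ} gives $k$ arcs inside $B$ that leave $S$; the same holds for $C$. Otherwise each of $B$ and $C$ lies inside or outside $S$. Below, an arrow with $B$ or $C$ at one end provides at least $|B|\ge k$ or $|C|\ge k$ arcs that leave $S$.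
\begin{enumerate}
\item $B\subseteq S$ and $C\cap S=\emptyset$. Use $B\to C$.
\item $C\subseteq S$ and $B\cap S=\emptyset$. If $y\in S$, use $y\to B$. If $x\notin S$, use $C\to x$. If $x\in S$ and $y\notin S$, then $xy$, the arcs from $x$ to $B_x$ and the arcs from $C_y$ to $y$ all leave $S$; these are the $k$ arcs counted in \eqref{eq:cut}.
\item $B\cup C\subseteq S$. If $V\setminus S$ meets $L\cup R$, use $B\to L\cup R$. If it contains $x$, use $C\to x$. Otherwise $V\setminus S=\{y\}$, and $d_T^-(y)=k+1$ by \eqref{eq:xy}.
\item $(B\cup C)\cap S=\emptyset$. If $S$ meets $L\cup R$, use $L\cup R\to C$. If $y\in S$, use $y\to B$. Otherwise $S=\{x\}$, and $d_T^+(x)=k+1$ by \eqref{eq:xy}.\qedhere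
\end{enumerate}
\end{proof}

\section{The lower bounds}\label{sec:lower}

Let
\[
P=L\cup R\cup C,\qquad Q=L\cup R\cup B,
\]
and define $c$ as in Section~\ref{sec:tools}. We have $|P|+|Q|=|B|+|C|+2(k+1)=n+k-1$.

The arcs between $C$ and $L\cup R\cup B$ all go into $C$, and the arcs between $B$ and $L\cup R$ all leave $B$. So an arc with tail in $P$ and head in $Q$ has neither its tail in $C$ nor its head in $B$. The arcs with $c=2$ are therefore exactly the arcs inside $L\cup R$, and $m_2=\binom{k+1}2$. Lemma~\ref{lem:count} says that every spanning subdigraph $F$ of $T$ with all in- and out-degrees at least $k$ satisfies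
\begin{equation}\label{eq:lower}
|A(F)|\ \ge\ k(n+k-1)-\frac{k(k+1)}2+z\ =\ kn+\frac{k(k-3)}2+z ,
\end{equation}
where $z$ is the number of arcs of $F$ with $c=0$. In particular $\delta_{\ge k}(T)\ge kn+\frac{k(k-3)}2$.

Now let $F$ be a certificate. Then $d_F^+(X)\ge k$, so by \eqref{eq:cut} $F$ contains every arc of $T$ from $X$ to $Y$, in particular $xy$. Since $x\notin P$ and $y\notin Q$, we have $c(xy)=0$, hence $z\ge1$. Thus \emph{every certificate has at least $kn+\frac{k(k-3)}2+1$ arcs.}

\section{A degree-optimal subdigraph}\label{sec:upper}

To prove Theorem~\ref{thm:main} it remains to find a spanning subdigraph $D'$ of $T$ with all in- and out-degrees at least $k$ and only $kn+\frac{k(k-3)}2$ arcs. The equality case of Lemma~\ref{lem:count} tells us what it must look like: it contains all arcs inside $L\cup R$, no arc with $c=0$, has out-degree exactly $k$ on $L\cup R\cup C$, and in-degree exactly $k$ on $L\cup R\cup B$.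

This suggests the following shape. The arc $xy$ is excluded, so $x$ must use all its other $k$ out-arcs, and in particular each vertex of $B_x$ receives an arc from $x$. The vertex $y$ needs $k$ out-arcs, and an arc from $y$ has $c\ne0$ only if it goes to $B\cup R$; we send all $k$ of them to $B$. Inside $B$ we start from the arcs $i\to i+j$ with $1\le j\le k$, which give every vertex in- and out-degree $k$. Every vertex of $B$ that receives an arc from $x$ or $y$ then gives up one in-arc inside $B$, so that its in-degree stays $k$. This costs some vertices of $B$ an out-arc, which is compensated by the arcs that $L$ needs from $B$ anyway. In $C$ we proceed dually.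

Write $\mathrm{in}_L,\mathrm{out}_L,\mathrm{in}_R,\mathrm{out}_R$ for degrees inside $L$ and $R$, and put
\[
B_y=\{a,\dots,k+a-1\}\subset B,\qquad C_x=\{b,\dots,k+b-1\}\subset C ,
\]
so that $B_x\cup B_y=\{1,\dots,k+a-1\}$ and $C_y\cup C_x=\{1,\dots,k+b-1\}$ are disjoint unions with $|B_y|=|C_x|=k$. Note that $k+a-1\le2k-3<|B|$ and $k+b-1\le2k-3<|C|$. Let $D'$ consist of the following arcs.
\begin{enumerate}
\item[(i)] In $B$: all $i\to i+j$, $1\le j\le k$, except $(i-1)\to i$ for $1\le i\le k+a-1$.
\item[(ii)] In $C$: all $i\to i-j$, $1\le j\le k$, except $i\to(i-1)$ for $1\le i\le k+b-1$.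
\item[(iii)] All arcs inside $L\cup R$, all arcs from $L$ to $y$, and all arcs from $x$ to $R$.
\item[(iv)] All arcs from $x$ to $B_x$ and from $y$ to $B_y$; all arcs from $C_y$ to $y$ and from $C_x$ to $x$.
\item[(v)] \emph{Fill arcs from $B$.} Each $\ell\in L$ receives $k-\mathrm{in}_L(\ell)$ arcs from $B$, and each $r\in R$ receives $b-2-\mathrm{in}_R(r)\ge0$ arcs from $B$. Treat the vertices of $L$ first and then those of $R$, and let their tails be consecutive blocks of the sequence $0,1,2,\dots$ taken modulo $|B|$.
\item[(vi)] \emph{Fill arcs to $C$.} Each $r\in R$ sends $k-\mathrm{out}_R(r)$ arcs to $C$, and each $\ell\in L$ sends $a-2-\mathrm{out}_L(\ell)\ge0$ arcs to $C$. Treat the vertices of $R$ first and then those of $L$, and let their heads be consecutive blocks of the sequence $0,1,2,\dots$ taken modulo $|C|$.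
\end{enumerate}
All these arcs are arcs of $T$. Each block has length at most $k<|B|,|C|$, so no fill arc is chosen twice. Duality maps $D'$ to a subdigraph of the same form, exchanging (i) with (ii) and (v) with (vi).

\paragraph{Degrees.} We check the vertices of $L$, $y$ and $B$; duality then covers $R$, $x$ and $C$.
\begin{itemize}
\item $\ell\in L$. The in-degree is $\mathrm{in}_L(\ell)+(k-\mathrm{in}_L(\ell))=k$. The out-arcs go to $L$, to all $b$ vertices of $R$, to $y$ and to $C$, so the out-degree is $\mathrm{out}_L(\ell)+b+1+(a-2-\mathrm{out}_L(\ell))=a+b-1=k$.
\item $y$. The in-arcs come from $L$ and $C_y$, so the in-degree is $a+(b-1)=k$. The out-arcs go to $B_y$, so the out-degree is $k$.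
\item $B$, in-degrees. The vertices $1,\dots,k+a-1$ have in-degree $k-1$ inside $B$ and receive exactly one arc from $\{x,y\}$ and no other arc from outside. The other vertices have in-degree $k$ inside $B$ and receive nothing from outside. So all in-degrees in $B$ equal $k$.
\item $B$, out-degrees. Only the vertices $0,\dots,k+a-2$ have out-degree $k-1$ inside $B$; all others have $k$. The blocks belonging to $L$ in (v) have total length $\sum_{\ell\in L}(k-\mathrm{in}_L(\ell))=ka-\binom a2$, and
\[
ka-\binom a2-(k+a-1)=(a-1)\left(k-\frac{a+2}2\right)\ge0 .
\]
So these blocks cover $0,\dots,k+a-2$, and all out-degrees in $B$ are at least $k$.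
\end{itemize}
Dually, the vertices of $R$ and $x$ have in- and out-degree $k$, all out-degrees in $C$ equal $k$, and all in-degrees in $C$ are at least $k$. (The corresponding numbers are: $r\in R$ has in-degree $\mathrm{in}_R(r)+a+1+(b-2-\mathrm{in}_R(r))=k$; $x$ has out-degree $b+(a-1)=k$ and in-degree $|C_x|=k$; and $kb-\binom b2\ge k+b-1$.)

\paragraph{Size.} All out-degrees on $P$ and all in-degrees on $Q$ equal $k$, and $D'$ contains all arcs with $c=2$. It contains no arc with $c=0$: the arcs in (ii), (vi), those from $L$ to $y$, and those from $C_y$ to $y$ and $C_x$ to $x$ have their tail in $P$. The arcs in (i), (v), those from $x$ to $R$ and $B_x$, and those from $y$ to $B_y$ have their head in $Q$. Arcs inside $L\cup R$ have both. So equality holds in \eqref{eq:lower} with $z=0$, that is, $|A(D')|=kn+\frac{k(k-3)}2$.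

Hence $\delta_{\ge k}(T)=kn+\frac{k(k-3)}2$. Together with Proposition~\ref{prop:strong} and Section~\ref{sec:lower}, this proves Theorem~\ref{thm:main}. \qed

\begin{remark}
The condition that all in-degrees in $R$ are at most $b-2$, which is what forces $b\ge3$, is needed for this count. Suppose that some $r\in R$ had in-degree $b-1$ in $R$, with $T$ otherwise unchanged, and that some $F$ with all in- and out-degrees at least $k$ had exactly $kn+\frac{k(k-3)}2$ arcs. Then equality holds in \eqref{eq:lower} with $z=0$. So $F$ contains all arcs inside $L\cup R$, the vertex $r$ has in-degree exactly $k$ in $F$, and $xy\notin F$. But $r$ already receives $(b-1)+a=k$ arcs from $L\cup R$, so $xr\notin F$, and \eqref{eq:xy} leaves $x$ with out-degree at most $k-1$, a contradiction. The condition on the out-degrees in $L$ plays the dual role, and $a,b\ge3$ with $a+b=k+1$ is possible exactly when $k\ge5$.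
\end{remark}

\section{One extra arc can be enough}\label{sec:exact}

The subdigraph $D'$ is not a certificate, because only $k-1$ of its arcs leave $X$. Is the missing arc $xy$ all that it lacks? The potential trouble is inside $B$ and $C$: they have lost arcs, and some of their vertices have in- or out-degree only $k-1$ inside them. We choose the sizes so that single vertices are the only problem and can be handled one at a time.

Let $|B|=|C|=N$, where $N\ge k(k+1)$ is prime; then $N\ge2k+1$. Let $D''=D'+xy$. It has $\delta_{\ge k}(T)+1$ arcs, and by Section~\ref{sec:lower} no certificate for $T$ has fewer. We show that $D''$ is $k$-arc-strong. Since $n=2N+k+3$ and there are infinitely many primes, this proves Theorem~\ref{thm:exact}.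

All in- and out-degrees of $D''$ are at least $k$, so Lemma~\ref{lem:small} applies to it. The number of fill arcs in (v) is at most $ka+kb=k(k+1)\le N$, and likewise in (vi). So no vertex of $B$ is the tail of two fill arcs and no vertex of $C$ is the head of two. Apart from these, the only arcs of $D''$ between $B$ and its complement are those from $\{x,y\}$ to $B_x\cup B_y$, one for each vertex; dually for $C$. Hence:
\begin{itemize}
\item[$(*)$] In $D''$, each vertex of $B$ sends at most one arc out of $B$ and receives at most one arc from outside $B$. Moreover, each vertex of $B$ has in- and out-degree at least $k-1$ inside $B$. The same holds for $C$.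
\end{itemize}

\begin{lemma}\label{lem:jump}
Let $S'\subset B$ with $2\le|S'|\le N-2$. Then at least $k$ arcs of $D''$ inside $B$ leave $S'$. The same holds for $C$.
\end{lemma}

\begin{proof}
After the relabeling $i\mapsto-i$ of $C$, both $B$ and $C$ contain in $D''$ all arcs $i\to i+j$ with $2\le j\le k$; only arcs of jump $1$ were removed. Since $N>k$ is prime, for each such $j$ the arcs of jump $j$ form a single cycle through all $N$ vertices, so at least one of them leaves $S'$. This gives $k-1$ arcs, and we need one more.

If at least two arcs of jump $2$ leave $S'$, we are done. Otherwise exactly one does, so $S'$ is a segment of the cycle of jump $2$, say $S'=\{s,s+2,\dots,s+2(q-1)\}$ with $q=|S'|$. Consider the arcs of jump $4$, which are available because $k\ge4$, from $s+2(q-2)$ and from $s+2(q-1)$. Both tails are in $S'$ because $q\ge2$, and the heads $s+2q$ and $s+2(q+1)$ are not in $S'$ because $q+1\le N-1$. So two arcs of jump $4$ leave $S'$, and again the total is at least $k$.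
\end{proof}

Now let $\emptyset\ne S\subsetneq V$. We show that $d_{D''}^+(S)\ge k$. All degrees below are in $D''$.

\paragraph{Reduction to sets that split neither $B$ nor $C$.} By Lemma~\ref{lem:jump} we may assume that $|S\cap B|$ and $|S\cap C|$ are in $\{0,1,N-1,N\}$.

If $S\cap B=\{i\}$, let $S_1=S\setminus\{i\}$. If $S_1=\emptyset$, then $d^+(S)=d^+(i)\ge k$. Otherwise we compare $d^+(S)$ with $d^+(S_1)$. Adding $i$ to $S_1$ gains the arcs from $i$ to $V\setminus S$, of which by $(*)$ there are at least $k-1$ inside $B$, and loses the arcs from $S_1$ to $i$, which come from outside $B$, so that by $(*)$ there is at most one. Therefore $d^+(S)-d^+(S_1)\ge(k-1)-1\ge0$.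

If $S\cap B=B\setminus\{i\}$, let $S_1=S\cup\{i\}$. If $S_1=V$, then $d^+(S)=d^-(i)\ge k$. Otherwise, by $(*)$, at least $k-1$ arcs go from $S$ to $i$, and at most one arc goes from $i$ to $V\setminus S_1$. Again $d^+(S)\ge d^+(S_1)$.

In both cases either we are done or we may replace $S$ by $S_1$, which is a nonempty proper subset of $V$, does not split $B$, and has the same intersection with $C$. Applying the same step to $C$, we reach a set that splits neither.

\paragraph{The remaining cuts.}
\begin{enumerate}
\item $B\subseteq S$ and $C\cap S=\emptyset$. In $T$ such cuts were trivial because of $B\to C$, but $D''$ contains no arc from $B$ to $C$; here we count arcs at $L\cup R$. Let $e=|(L\cup R)\cap S|$ and $d=|(L\cup R)\setminus S|$, so $d+e=k+1$.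

Each vertex of $(L\cup R)\cap S$ has out-degree $k$, and its out-arcs go to $L\cup R\cup C$, apart from at most one that goes to $y$. Those to $C$ and to $(L\cup R)\setminus S$ leave $S$, so $d^+(S)\ge ke-\binom e2-e$.

Each vertex of $(L\cup R)\setminus S$ has in-degree $k$, and its in-arcs come from $B\cup L\cup R$, apart from at most one that comes from $x$. Those from $B$ and from $(L\cup R)\cap S$ leave $S$, so $d^+(S)\ge kd-\binom d2-d$.

The function $\varphi(t)=kt-\binom t2-t=\frac{t(2k-1-t)}2$ is concave, with $\varphi(2)=2k-3\ge k$ and $\varphi(k+1)=\frac{(k+1)(k-2)}2\ge k$ because $k\ge5$. So $\varphi\ge k$ on $[2,k+1]$. Since $d+e=k+1\ge6$, one of $d,e$ is at least $2$, and $d^+(S)\ge k$.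

\item $C\subseteq S$ and $B\cap S=\emptyset$. If $y\in S$, the $k$ arcs from $y$ to $B_y$ leave $S$. If $x\notin S$, the $k$ arcs from $C_x$ to $x$ leave $S$. Otherwise $x\in S$ and $y\notin S$, and $xy$, the arcs from $x$ to $B_x$ and the arcs from $C_y$ to $y$ leave $S$: these are $1+(a-1)+(b-1)=k$ arcs. This is the one place where $xy$ is needed.

\item $B\cup C\subseteq S$. Then $V\setminus S\subseteq L\cup R\cup\{x,y\}$ has at most $k+3\le2k$ vertices, and Lemma~\ref{lem:small} gives $d^+(S)=d^-(V\setminus S)\ge k$.

\item $(B\cup C)\cap S=\emptyset$. Then $|S|\le k+3\le2k$, and Lemma~\ref{lem:small} gives $d^+(S)\ge k$.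
\end{enumerate}
So $D''$ is a certificate with $\delta_{\ge k}(T)+1$ arcs, which proves Theorem~\ref{thm:exact}. \qed

\begin{thebibliography}{1}
\bibitem{BJ}
Jurgen Bang-Jensen,
\emph{Open problems on digraphs},
\url{https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf}.
\end{thebibliography}

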